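\title{Convex union representability can require a higher dimension than representability}

\begin{abstract}
A simplicial complex is $d$-representable if it is the nerve of a finite family of convex sets in $\mathbb{R}^d$, and $d$-convex union representable ($d$-CUR) if it is the nerve of a finite family of open convex sets in $\mathbb{R}^d$ whose union is convex. For every $k\ge 2$ we construct a complex $\Delta_k$ that is $d$-representable exactly when $d\ge 3$ and $d$-CUR exactly when $d\ge k+1$. Hence for every $d\ge 3$ there is a complex that is $d$-representable and $(d+1)$-CUR but not $d$-CUR. No such complex exists for $d=1$; the case $d=2$ is not settled here. The lower bound is a winding number argument: a convex union forces $k$ hyperplanes through one point to realize all $2^k$ sign patterns on a convex set that avoids this point.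
\end{abstract}

\section{Introduction}\label{sec:intro}

All simplicial complexes in this paper are finite, $[n]=\{1,\dots,n\}$, and $d\ge 1$ is an integer. For a family $\mathcal{U}=\{U_1,\dots,U_n\}$ of convex sets in $\mathbb{R}^d$ and $\sigma\subseteq[n]$ put $U_\sigma=\bigcap_{i\in\sigma}U_i$, with the convention $U_\emptyset=\bigcup_{i=1}^nU_i$. The \emph{nerve} of $\mathcal{U}$ is the simplicial complex
\[
\mathcal{N}(\mathcal{U})=\{\sigma\subseteq[n]: U_\sigma\neq\emptyset\},
\]
which records the subfamilies that have a common point. A complex $\Delta$ is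
\begin{itemize}
\item \emph{$d$-representable} if $\Delta=\mathcal{N}(\mathcal{U})$ for a family $\mathcal{U}$ of convex sets in $\mathbb{R}^d$;
\item \emph{$d$-convex union representable}, or \emph{$d$-CUR}, if $\Delta=\mathcal{N}(\mathcal{U})$ for a family $\mathcal{U}$ of open convex sets in $\mathbb{R}^d$ whose union is convex.
\end{itemize}
(Requiring closed convex sets instead of open ones in the second definition gives the same class of complexes. We work with open sets and do not use this fact.)

A $d$-CUR complex is $d$-representable, and the converse fails for a reason that has nothing to do with $d$. The boundary of a triangle is the nerve of the three sides of a triangle in the plane, but it is not CUR in any dimension: by the nerve theorem, recalled in Section~\ref{sec:first}, the nerve of an open convex cover of a nonempty convex set is contractible. To see whether a convex union can cost \emph{dimension}, one has to exclude such absolute obstructions, and the simplest way is to assume that a convex union is available one dimension higher. This is the question posed in~\cite{CUR}.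

\medskip
\noindent\textbf{Question.} \emph{Do there exist $d\ge1$ and a complex $\Delta$ that is $d$-representable and $(d+1)$-CUR, but not $d$-CUR?}
\medskip

Multiplying all sets by $\mathbb{R}$ preserves the nerve, openness, convexity, and convexity of the union, so both properties pass from $d$ to $d+1$. Let $r(\Delta)$ and $c(\Delta)$ be the least $d$ for which $\Delta$ is $d$-representable and $d$-CUR, respectively, with the value $\infty$ if there is none. Then $r(\Delta)\le c(\Delta)$, and $\Delta$ has the three properties in the question exactly when $r(\Delta)\le d$ and $c(\Delta)=d+1$. So the question asks whether $r(\Delta)<c(\Delta)<\infty$ is possible.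

The first cases suggest that it is not. There is no example with $d=1$ (Proposition~\ref{prop:line}), and no cone is an example in any dimension (Example~\ref{ex:cone}). In both cases a representation can be turned into one with convex union in the same space, and one may guess that this works whenever no absolute obstruction is present. The guess is wrong, and the gap between $r$ and $c$ is unbounded.

\begin{theorem}\label{thm:main}
Let $k\ge2$, and let $\Delta_k$ be the complex on $3k+1+2^k$ vertices of Definition~\ref{def:Delta}.
\begin{enumerate}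
\item[(i)] $\Delta_k$ is $d$-representable if and only if $d\ge3$.
\item[(ii)] $\Delta_k$ is $d$-CUR if and only if $d\ge k+1$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
For every $d\ge3$ the complex $\Delta_d$ is $d$-representable and $(d+1)$-CUR, but not $d$-CUR; for $d=3$ it has $18$ vertices. Among $3$-representable complexes that are CUR in some dimension, $c(\Delta)$ takes every integer value $k+1\ge3$ and is unbounded.
\end{corollary}

Thus the answer to the question is yes. The case $d=2$ is not settled in this paper.

Section~\ref{sec:complex} defines $\Delta_k$ and shows the mechanism for $k\le2$. Sections~\ref{sec:three} and~\ref{sec:cur} contain the two constructions, in $\mathbb{R}^3$ and in $\mathbb{R}^{k+1}$. Section~\ref{sec:lower} proves the lower bound for convex unions, and Section~\ref{sec:plane} applies it in the plane and completes the proof of Theorem~\ref{thm:main}.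

\section{Thickening, the line, and cones}\label{sec:first}

The definition of $d$-representability allows arbitrary convex sets. The following lemma replaces them by open ones.

\begin{lemma}\label{lem:thick}
Every $d$-representable complex is the nerve of a family of open convex sets in $\mathbb{R}^d$.
\end{lemma}

\begin{proof}
Let $\Delta=\mathcal{N}(\{U_1,\dots,U_n\})$. Choose a point $p_\sigma\in U_\sigma$ for every nonempty face $\sigma$, and let $U_i'$ be the convex hull of the points $p_\sigma$ with $i\in\sigma$. The sets $U_i'$ are compact. Their nerve is contained in $\Delta$ because $U_i'\subseteq U_i$, and it contains $\Delta$ because $p_\sigma\in U_i'$ for all $i\in\sigma$. Let $\tau$ be a nonempty non-face such that $U'_i\ne\emptyset$ for all $i\in\tau$. The function $x\mapsto\max_{i\in\tau}\operatorname{dist}(x,U_i')$ is continuous, positive, and tends to infinity with $|x|$, so it has a positive minimum $\epsilon_\tau$. If $\epsilon>0$ is smaller than every $\epsilon_\tau$, the open $\epsilon$-neighborhoods of the sets $U_i'$ are open convex sets with nerve $\Delta$.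
\end{proof}

We use the \emph{nerve theorem} in the following form \cite[Cor.~4G.3]{Hatcher}: if every nonempty intersection of finitely many members of an open cover of a paracompact space $X$ is contractible, then $X$ is homotopy equivalent to the nerve of the cover. It applies to the union of a finite family of open convex sets in $\mathbb{R}^d$, since nonempty intersections of convex sets are convex.

\begin{proposition}\label{prop:line}
A complex that is $1$-representable and $2$-CUR is $1$-CUR.
\end{proposition}

\begin{proof}
If $\Delta$ has no vertices, a family of empty sets represents it, and the empty set is convex. Otherwise $\Delta$ is connected: if its vertices fell into two nonempty classes with no edge between them, the convex union of a $2$-CUR representation would split into two disjoint nonempty open sets. By Lemma~\ref{lem:thick}, $\Delta$ is the nerve of a family of open intervals. Since $\Delta$ is connected, the union of these intervals is connected, and a connected subset of $\mathbb{R}$ is convex.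
\end{proof}

\begin{example}\label{ex:cone}
Let $\Delta$ be a cone, that is, let there be a vertex $v$ with $\sigma\cup\{v\}\in\Delta$ for all $\sigma\in\Delta$. If $\Delta$ is $d$-representable, take a representation by open convex sets and replace $U_v$ by $\mathbb{R}^d$. A set $\sigma\cup\{v\}$ is a face of the new nerve if and only if $\sigma\in\Delta$, so the nerve is still $\Delta$, and the union is $\mathbb{R}^d$. Hence $r(\Delta)=c(\Delta)$ for cones.
\end{example}

\section{The complexes $\Delta_k$ and the mechanism}\label{sec:complex}

\subsection{Definition}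

\begin{definition}\label{def:Delta}
For $k\ge2$ let $\Delta_k$ be the complex on the vertices
\[
S_0,\dots,S_k,\qquad B_1,\dots,B_k,\qquad P_1,\dots,P_k,\qquad C_I\ \ (I\subseteq[k])
\]
generated by the following faces:
\begin{itemize}
\item[(F1)] $\{P_i,S_{i-1},S_i\}$, $\{P_i,S_{i-1},B_i\}$, $\{P_i,B_i,S_i\}$ for $1\le i\le k$;
\item[(F2)] for each $I\subseteq[k]$ and $1\le i\le k$: $\{C_I,S_{i-1},S_i\}$ if $i\notin I$, and both $\{C_I,S_{i-1},B_i\}$ and $\{C_I,B_i,S_i\}$ if $i\in I$;
\item[(F3)] $\{S_k\}\cup\{C_I:I\subseteq[k]\}$.
\end{itemize}
\end{definition}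

We call the four vertices $S_{i-1},S_i,B_i,P_i$ the \emph{$i$th gate}. The vertices $S_{i-1},B_i,S_i$ span a hollow triangle, and (F1) plugs its hole by a cone with apex $P_i$. One passes gate $i$ from $S_{i-1}$ to $S_i$ either directly or by the bypass $B_i$. For $I\subseteq[k]$ let $\gamma_I$ be the edge path from $S_0$ to $S_k$ that takes the bypass exactly at the gates $i\in I$; see Figure~\ref{fig:complex}. Then (F2) is the cone over $\gamma_I$ with apex $C_I$, and (F3) ties all apexes to $S_k$. Three properties are read off from the list of generators: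
\begin{equation}\label{eq:basic}
\begin{gathered}
\text{the neighbors of }P_i\text{ are exactly }S_{i-1},S_i,B_i;\\
\{S_{i-1},S_i,B_i\}\notin\Delta_k;\qquad \{S_0,S_k\}\notin\Delta_k.
\end{gathered}
\end{equation}
The last one holds because $S_1$ is the only $S_j$ adjacent to $S_0$, and $k\ge2$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!20] (0,0)--(1.2,1.8)--(2.4,0)--(3.6,1.8)--(4.8,0)--(6,1.8)--(7.2,0)--cycle;
\draw (0,0)--(1.2,1.8)--(2.4,0) (4.8,0)--(6,1.8)--(7.2,0) (2.4,0)--(4.8,0);
\draw (0,0)--(1.2,.65)--(2.4,0)--(3.6,.65)--(4.8,0)--(6,.65)--(7.2,0);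
\draw (1.2,.65)--(1.2,1.8) (3.6,.65)--(3.6,1.8) (6,.65)--(6,1.8);
\draw[line width=1.8pt] (0,0)--(2.4,0)--(3.6,1.8)--(4.8,0)--(7.2,0);
\node[below] at (0,0) {$S_0$}; \node[below] at (2.4,0) {$S_1$};
\node[below] at (4.8,0) {$S_2$}; \node[below] at (7.2,0) {$S_3$};
\node[above] at (1.2,1.8) {$B_1$}; \node[above] at (3.6,1.8) {$B_2$}; \node[above] at (6,1.8) {$B_3$};
\node[fill=white,inner sep=1pt] at (1.2,.65) {$P_1$};
\node[fill=white,inner sep=1pt] at (3.6,.65) {$P_2$};
\node[fill=white,inner sep=1pt] at (6,.65) {$P_3$};
\end{tikzpicture}
\caption{The subcomplex of $\Delta_3$ on the vertices $S_j,B_i,P_i$: three hollow triangles $S_{i-1}B_iS_i$, each filled by a cone with apex $P_i$. The thick path is $\gamma_{\{2\}}$. The complex $\Delta_3$ is obtained by adding a cone with apex $C_I$ over each of the eight paths $\gamma_I$ and the simplex on $S_3$ and all $C_I$.}\label{fig:complex}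
\end{figure}

From now on, the members of a family indexed by the vertices of $\Delta_k$ are denoted by the names of the vertices. Both constructions below are verified through the following list.

\begin{lemma}\label{lem:check}
A family of convex sets $S_j,B_i,P_i,C_I$ has nerve $\Delta_k$ if the following hold for all indices.
\begin{itemize}
\item[(N1)] $S_a\cap S_b=\emptyset$ if $|a-b|\ge2$; $(B_i\cup P_i)\cap S_j=\emptyset$ if $j\notin\{i-1,i\}$; $(B_i\cup P_i)\cap(B_j\cup P_j)=\emptyset$ if $i\ne j$; and $S_{i-1}\cap S_i\cap B_i=\emptyset$.
\item[(N2)] $C_I\cap P_i=\emptyset$; $C_I\cap B_i=\emptyset$ if $i\notin I$; and $C_I\cap S_{i-1}\cap S_i=\emptyset$ if $i\in I$.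
\item[(N3)] If $I\neq J$, then $C_I\cap C_J$ meets no $S_j$ with $j<k$, no $B_i$ and no $P_i$.
\item[(N4)] The sets in each of the faces \textup{(F1)--(F3)} have a common point.
\end{itemize}
\end{lemma}

\begin{proof}
By (N4) the nerve contains $\Delta_k$. Let $\sigma$ be a face of the nerve and let $\sigma'$ be $\sigma$ with all $C_I$ removed. By (N1), $\sigma'$ lies in one gate: if it contains $B_i$ or $P_i$, it lies in gate $i$, and otherwise it consists of at most two consecutive $S_j$. Also by (N1), $\sigma'$ does not contain $\{S_{i-1},S_i,B_i\}$. If $\sigma=\sigma'$, then $\sigma$ lies in a face (F1). If $\sigma=\sigma'\cup\{C_I\}$ and $\sigma'$ lies in gate $i$, then (N2) gives $\sigma'\subseteq\{S_{i-1},S_i\}$ for $i\notin I$, and $\sigma'\subseteq\{S_{i-1},B_i\}$ or $\sigma'\subseteq\{B_i,S_i\}$ for $i\in I$; so $\sigma$ lies in a face (F2). If $\sigma$ contains two of the $C_I$, then $\sigma'\subseteq\{S_k\}$ by (N3), and $\sigma$ lies in (F3).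
\end{proof}

\subsection{One gate and two gates}\label{sub:idea}

This subsection is a guide to the proof; the complete arguments are in Sections~\ref{sec:cur} and~\ref{sec:lower}.

Figure~\ref{fig:gate} shows a single gate in a vertical strip of the plane with coordinates $(x,h)$. For a small slope $\mu>0$, let $S_0$ be the part of the strip above the line $h=\mu x$, and let $S_1$ be the part below the line $h=-\mu x$. These two sets overlap on the left. On the right they leave the wedge $|h|\le\mu x$ uncovered, and $B_1=\{|h|<2\mu x\}$ covers this wedge except for its apex $q=(0,0)$. The plug $P_1$, a small square around $q$, is the only set of the gate that contains $q$. Now take a point $u\in S_1$ and two segments from $u$ to points $u_\emptyset,u_{\{1\}}\in S_0$ that avoid the plug, the first through $S_0\cap S_1$ and the second through $B_1$. Their thin neighborhoods are $C_\emptyset$ and $C_{\{1\}}$. The segment from $u_\emptyset$ to $u_{\{1\}}$ lies in $S_0$, so the boundary of the triangle $u\,u_\emptyset\,u_{\{1\}}$ runs once through the ring formed by $S_0$, $B_1$, $S_1$ around $q$. Hence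 $q$ is interior to the triangle, and therefore \emph{the line through $u$ and $q$ separates $u_\emptyset$ from $u_{\{1\}}$}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\fill[gray,opacity=.18] (-3,-.6)--(3,.6)--(3,2)--(-3,2)--cycle;
\fill[gray,opacity=.18] (-3,.6)--(3,-.6)--(3,-2)--(-3,-2)--cycle;
\fill[gray,opacity=.30] (0,0)--(3,1.2)--(3,-1.2)--cycle;
\draw[gray] (-3,-.6)--(3,.6) (-3,.6)--(3,-.6) (3,1.2)--(0,0)--(3,-1.2);
\draw (-.5,-.5) rectangle (.5,.5);
\draw[line width=1.4pt] (-2.8,1.5)--(0,-1.5)--(2.8,1.5);
\draw[dashed] (-2.8,1.5)--(2.8,1.5); \draw[dotted,thick] (0,-2)--(0,2);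
\fill (0,0) circle (1.4pt) (0,-1.5) circle (1.4pt) (-2.8,1.5) circle (1.4pt) (2.8,1.5) circle (1.4pt);
\node at (-.2,.27) {$q$}; \node at (.25,-1.68) {$u$};
\node[above] at (-2.7,1.5) {$u_\emptyset$}; \node[above] at (2.6,1.5) {$u_{\{1\}}$};
\node at (-.9,1.05) {$S_0$}; \node at (-2,-1.4) {$S_1$}; \node at (2.5,0) {$B_1$}; \node at (.35,.72) {$P_1$};
\end{tikzpicture}
\caption{One gate in a planar strip. The sets $S_0$ (above) and $S_1$ (below) overlap on the left, the wedge $B_1$ meets both on the right, and among these four sets only the square $P_1$ contains $q$. The thick segments pass the gate on opposite sides, so the triangle $u\,u_\emptyset\,u_{\{1\}}$ contains $q$, and the dotted line through $u$ and $q$ separates $u_\emptyset$ from $u_{\{1\}}$.}\label{fig:gate}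
\end{figure}

In $\mathbb{R}^d$ the point $q$ becomes a flat $F_i$ of codimension $2$ whose part inside $P_i$ is covered by $P_i$ alone. In $\Delta_k$, the face (F3) provides a point $u\in S_k\cap\bigcap_IC_I$, and (F2) provides points $u_I\in C_I\cap S_0$. If $I$ and $J$ differ only in $i$, the boundary of the triangle $u\,u_I\,u_J$ is linked with $F_i\cap P_i$ inside the union $U$ of all sets. When $U$ is convex, the flat triangle lies in $U$, so it crosses $F_i$, and the hyperplane spanned by $u$ and $F_i$ separates $u_I$ from $u_J$. The outcome is a system of affine functions $L_1,\dots,L_k$ on $\mathbb{R}^d$ with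
\begin{equation}\label{eq:signs}
L_i(u)=0,\qquad L_i(u_I)>0\ \text{ if } i\in I,\qquad L_i(u_I)<0\ \text{ if } i\notin I .
\end{equation}

\begin{example}\label{ex:two}
Let $k=2$ and assume \eqref{eq:signs}. On the segment from $u_\emptyset$ to $u_{\{1\}}$ the function $L_2$ is negative and $L_1$ changes sign, so the segment contains a point $w_-$ with $L_1(w_-)=0$ and $L_2(w_-)<0$. In the same way the segment from $u_{\{2\}}$ to $u_{\{1,2\}}$ contains a point $w_+$ with $L_1(w_+)=0$ and $L_2(w_+)>0$. The segment from $w_-$ to $w_+$ contains a point $w$ with $L_1(w)=L_2(w)=0$, and $w\in S_0$ because $S_0$ is convex. The functions $L_1$ and $L_2$ are not proportional, since the sign patterns $(+,+)$ and $(+,-)$ both occur. If $d=2$, the two lines $L_1=0$ and $L_2=0$ therefore meet only in $u$. So $w=u\in S_0\cap S_2$, which contradicts \eqref{eq:basic}. If $d=3$, the planes $L_1=0$ and $L_2=0$ meet in a line through $u$, the point $w$ may be another point of that line, and there is no contradiction.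
\end{example}

For general $k$, the $k$ hyperplanes need a common line in order to keep $S_0$ away from $u$, and this costs dimension $k+1$. Without convexity of $U$ the flat triangles may leave $U$, nothing forces \eqref{eq:signs}, and dimension $3$ suffices for all $k$.

\section{A representation in $\mathbb{R}^3$}\label{sec:three}

\begin{proposition}\label{prop:three}
For $k\ge2$ the complex $\Delta_k$ is $3$-representable.
\end{proposition}

The gates are drawn in the plane, as polygons with vertices on a circle. For each $I$ there is a convex polygon that touches the sets $S_j$ and $B_i$ as the path $\gamma_I$ prescribes. Two defects remain in the plane: these polygons overlap one another, and they cross the plugs. The third dimension removes both. The plugs are placed on the floor, and the polygons are lifted to planes of different slopes that meet the floor along one line.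

\begin{proof}
On the unit circle take distinct points, in clockwise order,
\[
a_1,a_1',a_2,a_2',\dots,a_k,a_k',\ g,\ q_k,q_{k-1},\dots,q_1,
\]
with $g=(1,0)$, the points $a_i,a_i'$ on the open upper half circle and the points $q_i$ on the open lower half circle. We call them the marked points. Put (Figure~\ref{fig:circle})
\begin{gather*}
\widehat S_0=\operatorname{conv}(q_1,a_1),\qquad \widehat S_k=\operatorname{conv}(q_k,a_k',g),\\
\widehat S_j=\operatorname{conv}(q_j,a_j',a_{j+1},q_{j+1})\quad(1\le j<k),\\
\widehat B_i=\operatorname{conv}(a_i,a_i'),\qquad \widehat P_i=\operatorname{conv}(q_i,a_i,a_i'),\\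
\widehat C_I=\operatorname{conv}\bigl(\{q_i:i\notin I\}\cup\{a_i,a_i':i\in I\}\cup\{g\}\bigr).
\end{gather*}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[gray] (0,0) circle (2);
\filldraw[fill=gray!25] (-130:2)--(120:2)--(70:2)--(-60:2)--cycle;
\filldraw[fill=gray!25] (-60:2)--(40:2)--(0:2)--cycle;
\draw[line width=1.4pt] (-130:2)--(150:2)--(120:2) (70:2)--(40:2);
\draw[dashed,thick] (-130:2)--(70:2) (40:2)--(0:2)--(-130:2);
\node at (150:2.25) {$a_1$}; \node at (120:2.25) {$a_1'$}; \node at (70:2.25) {$a_2$};
\node at (40:2.27) {$a_2'$}; \node at (0:2.22) {$g$}; \node at (-60:2.25) {$q_2$}; \node at (-130:2.25) {$q_1$};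
\node at (-2.3,-.3) {$\widehat S_0$}; \node at (-.45,1) {$\widehat S_1$}; \node at (1.66,.1) {$\widehat S_2$};
\node at (-1.36,.8) {$\widehat P_1$}; \node at (1.08,.9) {$\widehat P_2$};
\end{tikzpicture}
\caption{The planar polygons for $k=2$. The segment $q_1a_1$ is $\widehat S_0$, the shaded polygons are $\widehat S_1$ and $\widehat S_2$, the white triangles $q_ia_ia_i'$ are $\widehat P_i$, and their short edges $a_ia_i'$ are $\widehat B_i$. The quadrilateral $q_1a_2a_2'g$ with dashed sides is $\widehat C_{\{2\}}$.}\label{fig:circle}
\end{figure}

\emph{Planar intersections.} We use two facts. First, a point of the circle lies in the convex hull of a finite subset $Y$ of the circle only if it belongs to $Y$, because it is an extreme point of the disk. Second, let $v\neq w$ be points of the circle, and let $Y,Y'$ be finite sets, one in each of the two closed arcs with endpoints $v,w$. Then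
\begin{equation}\label{eq:arc}
\operatorname{conv}Y\cap\operatorname{conv}Y'=\operatorname{conv}(Y\cap\{v,w\})\cap\operatorname{conv}(Y'\cap\{v,w\}).
\end{equation}
Indeed, the two hulls lie on opposite closed sides of the line through $v$ and $w$, and each meets the line in the hull of its points on the line.

Let $m_i$ be a point of the circle strictly between $a_i$ and $a_i'$. One of the arcs with endpoints $q_i,m_i$ contains the vertices of $\widehat S_0,\dots,\widehat S_{i-1}$ and of $\widehat P_1,\dots,\widehat P_{i-1}$, and the other contains those of $\widehat S_i,\dots,\widehat S_k$ and of $\widehat P_{i+1},\dots,\widehat P_k$. Among all these polygons, only $\widehat S_{i-1}$ and $\widehat S_i$ have $q_i$ as a vertex. So \eqref{eq:arc} gives the following.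
\begin{itemize}
\item $\widehat S_{i-1}\cap\widehat S_i=\{q_i\}$, and $\widehat S_a\cap\widehat S_b=\emptyset$ for $b\ge a+2$ (use the pair $q_{a+1},m_{a+1}$).
\item $\widehat P_i\cap\widehat S_j=\emptyset$ for $j\ge i+1$ (use $q_{i+1},m_{i+1}$) and for $j\le i-2$ (use $q_{i-1},m_{i-1}$).
\end{itemize}
For $i<j$, apply \eqref{eq:arc} with $v$ strictly between $q_i$ and $q_{i+1}$ and $w$ strictly between $a_i'$ and $a_{i+1}$; this gives $\widehat P_i\cap\widehat P_j=\emptyset$. Since $\widehat B_i\subseteq\widehat P_i$, the last two disjointness statements hold with $\widehat B_i\cup\widehat P_i$ in place of $\widehat P_i$. Finally, all marked points lie in one closed arc with endpoints $a_i,a_i'$, so \eqref{eq:arc} gives $\widehat B_i\cap\operatorname{conv}Y=\operatorname{conv}(Y\cap\{a_i,a_i'\})$ for every set $Y$ of marked points. In particular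
\[
\widehat B_i\cap\widehat S_{i-1}=\{a_i\},\qquad \widehat B_i\cap\widehat S_i=\{a_i'\},\qquad \widehat B_i\cap\widehat C_I=\emptyset\ \text{ if } i\notin I .
\]

\emph{The sets in $\mathbb{R}^3$.} Let $\xi(w)$ be the first coordinate of $w\in\mathbb{R}^2$. Choose distinct numbers $t_I\in(0,\frac12)$ and put
\begin{gather*}
S_j=\widehat S_j\times[0,1],\qquad B_i=\widehat B_i\times[0,1],\qquad P_i=\widehat P_i\times\{0\},\\
C_I=\bigl\{\bigl(w,\,t_I(1-\xi(w))\bigr):w\in\widehat C_I\bigr\}.
\end{gather*}
These sets are compact and convex; $C_I$ is the graph of an affine function over $\widehat C_I$. On the unit disk $0\le t_I(1-\xi)<1$, so $C_I$ meets a prism $T\times[0,1]$ if and only if $\widehat C_I$ meets $T$. The only point of the disk with $\xi=1$ is $g$. We verify the conditions of Lemma~\ref{lem:check}.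

(N1) The three disjointness statements were proved for the projections to the plane, and $\widehat S_{i-1}\cap\widehat S_i\cap\widehat B_i=\{q_i\}\cap\widehat B_i=\emptyset$.

(N2) The only point of $C_I$ at height $0$ is $(g,0)$, and $g\notin\widehat P_i$; so $C_I\cap P_i=\emptyset$. If $i\notin I$, then $\widehat C_I\cap\widehat B_i=\emptyset$. If $i\in I$, then $q_i\notin\widehat C_I$, so $\widehat C_I$ misses $\widehat S_{i-1}\cap\widehat S_i$.

(N3) A point of $C_I\cap C_J$ satisfies $t_I(1-\xi)=t_J(1-\xi)$, so $\xi=1$ and the point is $(g,0)$. The point $g$ is a vertex of no $\widehat S_j$ with $j<k$, no $\widehat B_i$ and no $\widehat P_i$.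

(N4) The points $(q_i,0)$, $(a_i,0)$, $(a_i',0)$ are common points for the three faces (F1). For (F2) take the point of $C_I$ over $q_i$ if $i\notin I$, and the points over $a_i$ and $a_i'$ if $i\in I$. For (F3) take $(g,0)$.
\end{proof}

\section{A convex union in $\mathbb{R}^{k+1}$}\label{sec:cur}

\begin{proposition}\label{prop:cur}
For $k\ge2$ the complex $\Delta_k$ is $(k+1)$-CUR.
\end{proposition}

Section~\ref{sub:idea} dictates the construction. In coordinates $(h;x_1,\dots,x_k)$, the hyperplanes $L_i=0$ will be $x_i=0$, their common line will be the $h$-axis, and $u$ will be the origin. The gates are stacked along the axis at heights $k,k-1,\dots,1$, and gate $i$ is the picture of Figure~\ref{fig:gate} in the coordinates $(x_i,h)$. A ray from the origin in a direction $(1;\pm1,\dots,\pm1)$ passes gate $i$ on the side given by the sign of $x_i$. Since the boundaries of the $S_j$ are tilted, the coordinates $x_i$ have to be bounded to keep different gates apart.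

\begin{proof}
Put
\[
K=\{|x_j|<k+2\text{ for all }j\}\subseteq\mathbb{R}^{k+1},\qquad \mu=\frac1{8(k+2)},\qquad h_i=k+1-i ,
\]
so that $\mu|x_j|<\frac18$ on $K$ and $h_1=k,\dots,h_k=1$. For $1\le i\le k$ let
\[
H_i^+=K\cap\{h-h_i>\mu x_i\},\qquad H_i^-=K\cap\{h-h_i<-\mu x_i\},
\]
and define
\begin{gather*}
S_0=H_1^+,\qquad S_j=H_j^-\cap H_{j+1}^+\ \ (1\le j<k),\qquad S_k=H_k^-,\\
B_i=K\cap\{|h-h_i|<2\mu x_i\},\qquad P_i=K\cap\{|h-h_i|<\tfrac14,\ |x_i|<\tfrac14\}.
\end{gather*}
For $I\subseteq[k]$ let $\varepsilon^I\in\{\pm1\}^k$ have $\varepsilon^I_i=1$ exactly for $i\in I$, and let $C_I$ be the open $\rho$-neighborhood, $\rho=\frac1{20}$, of the segment $\{(s;s\varepsilon^I):0\le s\le k+1\}$. All these sets are open and convex, and $C_I\subseteq K$ because $k+1+\rho<k+2$.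

\emph{The union is $K$.} Let $y=(h;x)\in K$. Suppose first that $y\notin H_i^+\cup H_i^-$ for some $i$. Then $|h-h_i|\le\mu x_i$, so either $x_i>0$ and $y\in B_i$, or $x_i=0$, $h=h_i$ and $y\in P_i$. Suppose now that $y\in H_i^+\cup H_i^-$ for all $i$. If $y$ lies in no $H_i^+$, then $y\in H_k^-=S_k$. Otherwise let $m$ be minimal with $y\in H_m^+$. If $m=1$, then $y\in S_0$, and if $m\ge2$, then $y\in H_{m-1}^-\cap H_m^+=S_{m-1}$.

\emph{Slabs.} Since $\mu|x_i|<\frac18$ on $K$,
\begin{equation}\label{eq:slab}
\begin{aligned}
K\cap\{h\ge h_i+\tfrac18\}&\subseteq H_i^+\subseteq\{h>h_i-\tfrac18\},\\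
K\cap\{h\le h_i-\tfrac18\}&\subseteq H_i^-\subseteq\{h<h_i+\tfrac18\}.
\end{aligned}
\end{equation}
Let $\Sigma_i=K\cap\{|h-h_i|<\frac14\}$. These slabs are pairwise disjoint, and $B_i\cup P_i\subseteq\Sigma_i$ because $2\mu x_i<\frac14$. By \eqref{eq:slab}, $\Sigma_i\subseteq H_{i-1}^-$ for $i>1$ and $\Sigma_i\subseteq H_{i+1}^+$ for $i<k$. Hence
\begin{equation}\label{eq:local}
S_{i-1}\cap\Sigma_i=H_i^+\cap\Sigma_i,\qquad S_i\cap\Sigma_i=H_i^-\cap\Sigma_i .
\end{equation}
Moreover $S_{i-1}\cap S_i\subseteq H_i^+\cap H_i^-=K\cap\{|h-h_i|<-\mu x_i\}$, so $S_{i-1}\cap S_i$ lies in $\Sigma_i$ and has $x_i<0$. We verify the conditions of Lemma~\ref{lem:check}.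

(N1) By \eqref{eq:slab}, $h>h_{a+1}-\frac18$ on $S_a$ for $a<k$, and $h<h_b+\frac18$ on $S_b$ for $b>0$. If $b\ge a+2$, then $h_b\le h_{a+1}-1$, so $S_a\cap S_b=\emptyset$. On $S_j$ we have $h<h_i-\frac78$ if $j\ge i+1$ and $h>h_i+\frac78$ if $j\le i-2$, so these $S_j$ miss $\Sigma_i\supseteq B_i\cup P_i$. The sets $B_i\cup P_i$ lie in disjoint slabs. Finally $x_i<0$ on $S_{i-1}\cap S_i$ and $x_i>0$ on $B_i$.

(N2) A point $(h;x)\in C_I\cap\Sigma_i$ is within $\rho$ of a point $(s;s\varepsilon^I)$ with $s>h-\rho>h_i-\frac14-\rho\ge\frac34-\rho$. Therefore $\varepsilon^I_ix_i>s-\rho>\frac34-2\rho>\frac14$. So the point is not in $P_i$; it is not in $B_i$ if $\varepsilon^I_i=-1$; and it is not in $S_{i-1}\cap S_i$ if $\varepsilon^I_i=1$. Since $P_i$, $B_i$ and $S_{i-1}\cap S_i$ lie in $\Sigma_i$, this proves (N2).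

(N3) Let $I\ne J$, say $i\in I\setminus J$, and let $(h;x)$ be within $\rho$ of $(s;s\varepsilon^I)$ and of $(s';s'\varepsilon^J)$. Then $|x_i-s|<\rho$ and $|x_i+s'|<\rho$, so $s+s'<2\rho$ and $h<s+\rho<3\rho<\frac12$. On the other hand $h>h_{j+1}-\frac18\ge\frac78$ on $S_j$ for $j<k$, and $h>h_i-\frac14\ge\frac34$ on every slab.

(N4) All points for (F1) and (F2) will lie in $\Sigma_i$, so that \eqref{eq:local} applies. For (F1) take $x_j=0$ for $j\ne i$. The point with $h=h_i$, $x_i=-\frac18$ lies in $P_i\cap S_{i-1}\cap S_i$. The points with $x_i=\frac18$, $h-h_i=\pm\frac32\mu x_i$ satisfy $\mu x_i<|h-h_i|<2\mu x_i$, so they lie in $P_i\cap B_i\cap S_{i-1}$ (upper sign) and in $P_i\cap B_i\cap S_i$ (lower sign).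

For (F2) we use points $(s;s\varepsilon^I)$ of the segment. If $i\notin I$, take $s=h_i$; then $h=h_i$ and $x_i=-h_i<0$, so the point is in $S_{i-1}\cap S_i$. If $i\in I$, take $s=h_i/(1\mp\frac32\mu)$. Here $x_i=h=s$ and $h-h_i=\pm\frac32\mu x_i$. Since $\frac32\mu\le\frac1{16}$, we have $0<s\le\frac{16}{15}k$ and
\[
|s-h_i|=\tfrac32\mu s\le\frac{3}{16(k+2)}\cdot\frac{16k}{15}<\frac15 .
\]
So $s<k+1$, the two points lie on the segment and in $\Sigma_i$, and as before they lie in $B_i\cap S_{i-1}$ and in $B_i\cap S_i$. For (F3) take the origin, which lies in every $C_I$ and, by \eqref{eq:slab}, in $H_k^-=S_k$.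
\end{proof}

The nerve theorem, applied to this cover of the convex set $K$, gives a fact that is needed in Section~\ref{sec:plane}.

\begin{corollary}\label{cor:contr}
For $k\ge2$ the complex $\Delta_k$ is contractible.
\end{corollary}

\section{No convex union in dimension at most $k$}\label{sec:lower}

Homology is taken with integer coefficients. We isolate the two consequences of convexity that the argument uses, because in the plane they will be available without convexity.

\begin{proposition}\label{prop:lower}
Let $k\ge2$ and $1\le d\le k$. There is no family of open convex sets in $\mathbb{R}^d$ with nerve $\Delta_k$ whose union $U$ satisfies both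
\begin{itemize}
\item[(a)] $H_1(U)=H_2(U)=0$;
\item[(b)] if $x,y,z$ are points, not necessarily affinely independent, such that the three segments $xy$, $yz$, $zx$ lie in $U$, then $\operatorname{conv}(x,y,z)\subseteq U$.
\end{itemize}
In particular $\Delta_k$ is not $d$-CUR for $d\le k$.
\end{proposition}

The last sentence follows because a convex set $U$ satisfies (a) and (b).

\subsection{Winding numbers and triangles}

For points $x,y$ let $\langle x,y\rangle$ be the singular $1$-simplex $t\mapsto(1-t)x+ty$. The \emph{closed polygon} $z_1z_2\cdots z_m$ is the $1$-cycle $\sum_t\langle z_t,z_{t+1}\rangle$, with indices modulo $m$. For $w\in\mathbb{R}^2$ and a singular $1$-cycle $Z$ in $\mathbb{R}^2\setminus\{w\}$, the \emph{winding number} $\operatorname{wind}(Z,w)$ is the class of $Z$ in $H_1(\mathbb{R}^2\setminus\{w\})\cong\mathbb{Z}$, where a counterclockwise circle around $w$ corresponds to $1$. We use the following standard properties.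
\begin{itemize}
\item[(W1)] It is additive in $Z$ and vanishes if $Z$ is a boundary in $\mathbb{R}^2\setminus\{w\}$.
\item[(W2)] It is locally constant as a function of $w$ on the complement of the support $|Z|$.
\item[(W3)] If $\Phi$ is an invertible affine map of $\mathbb{R}^2$, then $\operatorname{wind}(\Phi Z,\Phi w)=\operatorname{sgn}(\det\Phi)\operatorname{wind}(Z,w)$, where $\det\Phi$ refers to the linear part.
\item[(W4)] If $(a,b,c)$ is positively oriented, that is, $\det(b-a,c-a)>0$, then the closed polygon $abc$ has winding number $1$ about interior points of $\operatorname{conv}(a,b,c)$ and $0$ about points outside $\operatorname{conv}(a,b,c)$.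
\end{itemize}

\begin{lemma}\label{lem:det}
For $a,b,c\in\mathbb{R}^2$ the following are equivalent: \textup{(i)} $(a,b,c)$ is positively oriented and $0$ is interior to $\operatorname{conv}(a,b,c)$; \textup{(ii)} $\det(a,b)$, $\det(b,c)$, $\det(c,a)$ are all positive.
\end{lemma}

\begin{proof}
We have $\delta:=\det(b-a,c-a)=\det(a,b)+\det(b,c)+\det(c,a)$ and
\[
\det(b,c)\,a+\det(c,a)\,b+\det(a,b)\,c=0 ,
\]
where each coordinate of the left side is a $3\times3$ determinant with a repeated row. Each of (i) and (ii) implies $\delta>0$. In that case the three determinants divided by $\delta$ are the barycentric coordinates of $0$, and these are all positive exactly when $0$ is an interior point.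
\end{proof}

\subsection{From cycles of the nerve to polygons}

The loops in the proof are polygons with sides in prescribed sets. To compare them we compute in the nerve, where homologies are visible from the list of faces. We write $[a,b]=-[b,a]$ for oriented edges of a complex.

\begin{lemma}\label{lem:theta}
Let $\{V_a\}$ be a finite family of convex sets with union $R$ and nerve $N$. There is a homomorphism $\theta:H_1(N)\to H_1(R)$ with the following property: if $a_1,\dots,a_m$ is a closed edge path in $N$ and $z_t\in V_{a_t}\cap V_{a_{t+1}}$ for all $t$, then the closed polygon $z_1\cdots z_m$ lies in $R$ and represents the image under $\theta$ of the class of $\sum_t[a_t,a_{t+1}]$.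
\end{lemma}

\begin{proof}
Write $\equiv$ for equality of singular $1$-chains in $R$ modulo boundaries. If $x,y,z$ lie in one set $V_a$, the affine singular triangle with vertices $x,y,z$ lies in $V_a$, and its boundary gives
\begin{equation}\label{eq:rule}
\langle x,z\rangle\equiv\langle x,y\rangle+\langle y,z\rangle .
\end{equation}
The case $x=y=z$ gives $\langle x,x\rangle\equiv0$, and then $z=x$ gives $\langle y,x\rangle\equiv-\langle x,y\rangle$. Choose $p_a\in V_a$ for each vertex $a$. For an edge $\{a,b\}$ and $z\in V_a\cap V_b$ put $\theta[a,b]=\langle p_a,z\rangle+\langle z,p_b\rangle$ modulo boundaries. This does not depend on $z$: for another point $z'$, \eqref{eq:rule} in $V_a$ and in $V_b$ gives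
\[
\langle p_a,z'\rangle+\langle z',p_b\rangle\equiv\langle p_a,z\rangle+\langle z,z'\rangle+\langle z',z\rangle+\langle z,p_b\rangle\equiv\langle p_a,z\rangle+\langle z,p_b\rangle .
\]
Also $\theta[b,a]\equiv-\theta[a,b]$, so $\theta$ extends linearly to oriented $1$-chains of $N$, and $\partial\theta[a,b]=p_b-p_a$, so $\theta$ maps cycles to $H_1(R)$. For a face $\{a,b,c\}$ use one point $z\in V_a\cap V_b\cap V_c$ for all three edges; the six terms of $\theta([a,b]+[b,c]+[c,a])$ cancel in pairs. So $\theta$ is defined on $H_1(N)$. For a closed path, use $z_t$ for the edge $[a_t,a_{t+1}]$ and regroup: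
\[
\sum_t\theta[a_t,a_{t+1}]\equiv\sum_t\bigl(\langle z_{t-1},p_{a_t}\rangle+\langle p_{a_t},z_t\rangle\bigr)\equiv\sum_t\langle z_{t-1},z_t\rangle ,
\]
by \eqref{eq:rule} in $V_{a_t}$, which contains $z_{t-1}$ and $z_t$.
\end{proof}

\subsection{Three sets without a common point}

The next lemma produces the flat $F_i$ of Section~\ref{sub:idea}, as the zero set of an affine map to the plane. It rests on the following separation theorem: if a nonempty open convex set $C\subseteq\mathbb{R}^N$ is disjoint from a linear subspace $E$, there is a linear functional that vanishes on $E$ and is positive on $C$. (The image of $C$ in $\mathbb{R}^N/E$ is open, convex and misses $0$; a nonzero functional that is nonnegative on an open set is positive on it.)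

\begin{lemma}\label{lem:three}
Let $A_1,A_2,A_3\subseteq\mathbb{R}^d$ be open convex sets that meet pairwise and have no common point. There is an affine map $\varphi:\mathbb{R}^d\to\mathbb{R}^2$ such that $0\notin\varphi(A_1\cup A_2\cup A_3)$ and such that, for all $z_1\in A_1\cap A_2$, $z_2\in A_2\cap A_3$, $z_3\in A_3\cap A_1$, the closed polygon $\varphi(z_1)\varphi(z_2)\varphi(z_3)$ has winding number $1$ about $0$.
\end{lemma}

\begin{proof}
The open convex set $A_1\times A_2\times A_3$ misses the diagonal of $(\mathbb{R}^d)^3$. So there are linear forms $\ell_1,\ell_2,\ell_3$ on $\mathbb{R}^d$ with $\ell_1+\ell_2+\ell_3=0$ and $\ell_1(y_1)+\ell_2(y_2)+\ell_3(y_3)>0$ whenever $y_j\in A_j$ for all $j$. Fixing two of the points shows that $m_j=\inf_{A_j}\ell_j$ is finite, and $m_1+m_2+m_3\ge0$. No $\ell_j$ is zero: if for instance $\ell_3=0$, then $\ell_2=-\ell_1$, and $y_1=y_2\in A_1\cap A_2$ gives $0>0$. Since $A_j$ is open and $\ell_j\neq0$, the infimum is not attained, so $\ell_j>m_j$ on $A_j$. Choose $m_j'\le m_j$ with $m_1'+m_2'+m_3'=0$ and put $f_j=\ell_j-m_j'$. Then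
\[
f_1+f_2+f_3=0,\qquad f_j>0\ \text{ on }A_j .
\]
Let $\varphi=(f_1,f_2)$. All three $f_j$ vanish on $\varphi^{-1}(0)$, so this set misses every $A_j$. From $f_1,f_2>0$ at $z_1$ we get $\varphi(z_1)=(\alpha,\beta)$ with $\alpha,\beta>0$. From $f_2>0$ and $-f_1-f_2>0$ at $z_2$ we get $\varphi(z_2)=(-\alpha',\beta')$ with $\alpha'>\beta'>0$. From $f_1>0$ and $-f_1-f_2>0$ at $z_3$ we get $\varphi(z_3)=(\alpha'',-\beta'')$ with $\beta''>\alpha''>0$. Hence
\begin{align*}
\det(\varphi(z_1),\varphi(z_2))&=\alpha\beta'+\beta\alpha'>0,\\
\det(\varphi(z_2),\varphi(z_3))&=\alpha'\beta''-\beta'\alpha''>0,\\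
\det(\varphi(z_3),\varphi(z_1))&=\alpha''\beta+\beta''\alpha>0,
\end{align*}
and Lemma~\ref{lem:det} and (W4) finish the proof.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:lower}}

Suppose that a family as in the proposition exists. By (F3) and (F2) we can choose
\[
u\in S_k\cap\bigcap_IC_I,\qquad u_I\in C_I\cap S_0\quad(I\subseteq[k]).
\]
Steps 1--3 fix a gate $i$ and construct the function $L_i$ in \eqref{eq:signs}. Step 4 derives the contradiction.

\medskip\noindent\emph{Step 1: counting turns around the plug.} Put $A_1=S_{i-1}\cap P_i$, $A_2=B_i\cap P_i$, $A_3=S_i\cap P_i$. By (F1) and \eqref{eq:basic} these open convex sets meet pairwise and have no common point. Let $\varphi_i$ be the map of Lemma~\ref{lem:three}. Let $R_i$ be the union of all sets of the family except $P_i$. Then $U=R_i\cup P_i$, and $R_i\cap P_i=A_1\cup A_2\cup A_3$ because $P_i$ has no other neighbors. So $\varphi_i$ has no zero on $R_i\cap P_i$, and taking the winding number of the $\varphi_i$-image about $0$ defines a homomorphism $W_i:H_1(R_i\cap P_i)\to\mathbb{Z}$.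

The loops that interest us lie in $R_i$ but not in $P_i$, and nothing prevents $\varphi_i$ from vanishing at points of $R_i$ outside $P_i$. So the winding number is not directly defined for them, and we transport $W_i$ by hypothesis (a). In the Mayer--Vietoris sequence of the open cover $U=R_i\cup P_i$,
\[
H_2(U)\to H_1(R_i\cap P_i)\to H_1(R_i)\oplus H_1(P_i)\to H_1(U),
\]
the outer groups vanish, and $H_1(P_i)=0$ since $P_i$ is convex. Hence the inclusion induces an isomorphism $\iota:H_1(R_i\cap P_i)\to H_1(R_i)$. Put
\[
\chi_i=W_i\circ\iota^{-1}:H_1(R_i)\to\mathbb{Z}.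
\]

The nerve $N_i$ of the cover of $R_i$ is $\Delta_k$ with the vertex $P_i$ deleted. Let $\theta:H_1(N_i)\to H_1(R_i)$ be the map of Lemma~\ref{lem:theta}, and let
\[
\zeta_i=[S_{i-1},B_i]+[B_i,S_i]+[S_i,S_{i-1}].
\]
Choose $z_1,z_2,z_3$ as in Lemma~\ref{lem:three}. The closed polygon $z_1z_2z_3$ represents $\theta(\zeta_i)$, and its sides lie in $A_2,A_3,A_1$, hence in $R_i\cap P_i$. Therefore
\begin{equation}\label{eq:zeta}
\chi_i(\theta(\zeta_i))=1 .
\end{equation}

\medskip\noindent\emph{Step 2: the loop $u\,u_I\,u_J$ turns once.} Let $i\notin I$ and $J=I\cup\{i\}$. Apply Lemma~\ref{lem:theta} to the closed path $C_I,S_0,C_J$ in $N_i$ and the points $u_I\in C_I\cap S_0$, $u_J\in S_0\cap C_J$, $u\in C_J\cap C_I$. The closed polygon $u\,u_I\,u_J$, whose sides lie in $C_I,S_0,C_J$, represents $\theta$ of the class of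
\[
Z_{IJ}=[C_I,S_0]+[S_0,C_J]+[C_J,C_I].
\]
Write $\sim$ for equality of $1$-chains of $N_i$ modulo boundaries, and regard $\gamma_I$ as a $1$-chain oriented from $S_0$ to $S_k$. For each edge $[a,b]$ of $\gamma_I$ the face $\{C_I,a,b\}$ gives $[a,b]\sim[C_I,b]-[C_I,a]$. The sum telescopes to $\gamma_I\sim[C_I,S_k]-[C_I,S_0]$, and the same holds for $J$. Thus $[C_I,S_0]\sim[C_I,S_k]-\gamma_I$ and $[S_0,C_J]\sim[S_k,C_J]+\gamma_J$, so
\[
Z_{IJ}\sim\gamma_J-\gamma_I+\bigl([C_I,S_k]+[S_k,C_J]+[C_J,C_I]\bigr)\sim\gamma_J-\gamma_I ,
\]
because $\{C_I,S_k,C_J\}$ is a face by (F3). The paths differ only at gate $i$, so $\gamma_J-\gamma_I=[S_{i-1},B_i]+[B_i,S_i]-[S_{i-1},S_i]=\zeta_i$. By \eqref{eq:zeta},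
\begin{equation}\label{eq:loop}
\chi_i\bigl([u\,u_I\,u_J]\bigr)=1 .
\end{equation}

\medskip\noindent\emph{Step 3: the flat triangle crosses $\varphi_i^{-1}(0)$.} Equation \eqref{eq:loop} is topological. To evaluate $\chi_i$ geometrically we have to push the loop into $R_i\cap P_i$, and hypothesis (b) allows us to do so inside the plane of the triangle, where $\varphi_i$ restricts to an affine map between planes.

Let $D\subseteq\mathbb{R}^2$ be a nondegenerate triangle, and let $\psi:\mathbb{R}^2\to\mathbb{R}^d$ be the affine map that takes the vertices of $D$, in positive order, to $u,u_I,u_J$. By (b), $\psi(D)\subseteq U=R_i\cup P_i$. By the Lebesgue number lemma, an iterated barycentric subdivision of $D$ has the property that $\psi$ maps every small triangle into $R_i$ or into $P_i$. Orient the small triangles positively, and regard simplicial chains of the subdivision as singular chains by fixing an order of its vertices. Let $T_P$ be the sum of the small triangles that are mapped into $P_i$, and let $T_R$ be the sum of the others, which are mapped into $R_i$. Then $\Gamma=\partial(T_P+T_R)$ is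 the subdivided boundary of $D$. Put
\[
Z=\partial T_P=\Gamma-\partial T_R .
\]
Consider an edge with nonzero coefficient in $Z$. By the first expression it is a side of a triangle of $T_P$, so $\psi$ maps it into $P_i$. By the second it lies in $\partial D$ or is a side of a triangle of $T_R$, so $\psi$ maps it into $R_i$. Hence $\psi Z$ is a cycle in $R_i\cap P_i$. In $R_i$ it is homologous to $\psi\Gamma$, which is homologous to the polygon $u\,u_I\,u_J$ by \eqref{eq:rule} in $C_I$, $S_0$, $C_J$. With $\Phi=\varphi_i\circ\psi:\mathbb{R}^2\to\mathbb{R}^2$, equation \eqref{eq:loop} becomes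
\[
\operatorname{wind}(\Phi Z,0)=W_i([\psi Z])=1 .
\]

The affine map $\Phi$ is invertible. Otherwise its image lies in a line $\Lambda$, and $\Phi Z$ is a cycle in $\Lambda\setminus\{0\}$. The components of this set are convex, so $\Phi Z$ is a boundary there, and the winding number is $0$ by (W1). Let $q=\Phi^{-1}(0)$. Then $q\notin|Z|$, and (W3) gives $1=\operatorname{sgn}(\det\Phi)\operatorname{wind}(Z,q)$. Let $q'$ be a point close to $q$ that lies on no edge of the subdivision. It is interior to at most one small triangle, so (W2), (W1) and (W4) give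
\[
\operatorname{wind}(Z,q)=\operatorname{wind}(Z,q')=\sum_{t\in T_P}\operatorname{wind}(\partial t,q')\in\{0,1\}.
\]
Hence $\operatorname{wind}(Z,q)=1$ and $\det\Phi>0$. Moreover $q$ is interior to $D$, since otherwise $q'$ could be chosen outside $D$ and the sum would be $0$. Applying $\Phi$, we see that $(\varphi_i(u),\varphi_i(u_I),\varphi_i(u_J))$ is positively oriented and has $0$ in the interior of its convex hull. By Lemma~\ref{lem:det},
\[
\det(\varphi_i(u),\varphi_i(u_I))>0,\qquad\det(\varphi_i(u_J),\varphi_i(u))>0 .
\]
Define $L_i(y)=\det(\varphi_i(y),\varphi_i(u))$ for $y\in\mathbb{R}^d$. This function is affine, it depends on $i$ but not on $I$, and $L_i(u)=0$, $L_i(u_I)<0$, $L_i(u_J)>0$. Every subset of $[k]$ is of the form $I$ or $I\cup\{i\}$ with $i\notin I$. So \eqref{eq:signs} holds for all $i\in[k]$ and all $I\subseteq[k]$.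

\medskip\noindent\emph{Step 4: counting dimensions.} Let $L=(L_1,\dots,L_k):\mathbb{R}^d\to\mathbb{R}^k$ and $y_I=L(u_I)$. By \eqref{eq:signs} there is one point $y_I$ in each open orthant. Hence
\begin{equation}\label{eq:orth}
\text{for every }\lambda\in\mathbb{R}^k\setminus\{0\}\text{ there is }I\text{ with }\lambda\cdot y_I>0 :
\end{equation}
for $I=\{i:\lambda_i>0\}$ every term $\lambda_iL_i(u_I)$ is nonnegative, and it is positive if $\lambda_i\ne0$. Since $L(u)=0$, the image of the affine map $L$ is a linear subspace. By \eqref{eq:orth} it lies in no hyperplane $\lambda\cdot y=0$, so $L$ is surjective. As $d\le k$, this forces $d=k$, the map $L$ is bijective, and $u$ is its only zero. Next, $0\in\operatorname{conv}\{y_I\}$: otherwise strict separation of $0$ from this compact convex set gives $\lambda\ne0$ with $\lambda\cdot y_I<0$ for all $I$, against \eqref{eq:orth}. So there is a point $w\in\operatorname{conv}\{u_I\}\subseteq S_0$ with $L(w)=0$, and $w=u$. Then $u\in S_0\cap S_k$, which contradicts $\{S_0,S_k\}\notin\Delta_k$. This proves Proposition~\ref{prop:lower}. \qed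

\begin{remark}\label{rem:hyp}
Hypothesis (a) is used only in Step~1, (b) only in Step~3, and $d\le k$ and $k\ge2$ only in Step~4. By Corollary~\ref{cor:contr} and the nerve theorem, (a) holds for every family of open convex sets with nerve $\Delta_k$; it is listed so that the lower bound for convex unions does not depend on the nerve theorem. Hypothesis (b) cannot be dropped: for $k\ge3$, Proposition~\ref{prop:three} and Lemma~\ref{lem:thick} give open convex sets in $\mathbb{R}^3$ with nerve $\Delta_k$. The bound $d\le k$ cannot be relaxed by Proposition~\ref{prop:cur}. In that construction one may take $f_1=h-h_i-\mu x_i$, $f_2=2\mu x_i$, $f_3=-(h-h_i)-\mu x_i$ in Lemma~\ref{lem:three} and $u=0$. Then $\varphi_i(u)=(-h_i,0)$ and $L_i=2\mu h_ix_i$, so the common zeros of the $L_i$ form the $h$-axis, which meets $S_0$ away from $u$.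
\end{remark}

\section{The plane, and the proof of the main theorem}\label{sec:plane}

In the plane, hypothesis (b) is a consequence of (a), so Proposition~\ref{prop:lower} excludes all representations.

\begin{proposition}\label{prop:plane}
For $k\ge2$ the complex $\Delta_k$ is not $2$-representable.
\end{proposition}

\begin{proof}
Suppose it is. By Lemma~\ref{lem:thick} there are open convex sets in $\mathbb{R}^2$ with nerve $\Delta_k$; let $U$ be their union. By the nerve theorem and Corollary~\ref{cor:contr}, $U$ is contractible, so (a) holds. Let the segments $xy,yz,zx$ lie in $U$. If $x,y,z$ are collinear, $\operatorname{conv}(x,y,z)$ is the union of these segments. Otherwise the closed polygon $xyz$ has winding number $\pm1$ about every interior point of the triangle. Since $H_1(U)=0$, the polygon is a boundary in $U$, so by (W1) its winding number about every point outside $U$ is $0$. Hence all interior points lie in $U$, and (b) holds. This contradicts Proposition~\ref{prop:lower} with $d=2\le k$.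
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Recall that both properties pass from $d$ to $d+1$. (i) By Proposition~\ref{prop:three}, $\Delta_k$ is $d$-representable for $d\ge3$. By Proposition~\ref{prop:plane} it is not $2$-representable, hence not $1$-representable. (ii) By Proposition~\ref{prop:cur}, $\Delta_k$ is $d$-CUR for $d\ge k+1$, and by Proposition~\ref{prop:lower} it is not $d$-CUR for $d\le k$.
\end{proof}

Corollary~\ref{cor:answer} follows: take $k=d\ge3$ for the first statement, note that $3\cdot3+1+2^3=18$, and use $r(\Delta_k)=3$, $c(\Delta_k)=k+1$ for $k\ge2$ for the second. The family gives no example for $d=2$: the complex $\Delta_2$ is $3$-CUR and not $2$-CUR, but it is not $2$-representable.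

\begin{thebibliography}{9}

\bibitem{CUR}
\emph{Convex Union Representable Complexes},
\texttt{https://jlmartin.ku.edu/AMS2020Fall/NovikAMS2020.pdf}.

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\end{thebibliography}
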